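# How a Fourier coefficient of a residual representation adds $(\tau,c)$ to an Arthur parameter

## 1. Restricting a degenerate series from $\mathrm{SO}_6$ to $\mathrm{SO}_2\times\mathrm{SO}_4$

Let $E$ be a $p$-adic field of odd residue characteristic, with ring of integers $\mathfrak o$, uniformizer $\varpi$, residue cardinality $q$, and $|\varpi|=q^{-1}$. A quadratic space of dimension $2N$ is *split* if it has a hyperbolic basis $e_1,\dots,e_N,f_1,\dots,f_N$: $\langle e_i,f_j\rangle=\delta_{ij}$, $\langle e_i,e_j\rangle=\langle f_i,f_j\rangle=0$. An unramified irreducible representation $\rho$ of the split group $\mathrm{SO}_{2N}(E)$ is the constituent with a vector fixed by the stabilizer of a self-dual lattice in a representation induced (always with normalization) from unramified characters $\mu_1,\dots,\mu_N$ of the torus. With $x_l=\mu_l(\varpi)$, write $\mathrm{sat}(\rho)=\{x_1^{\pm1},\dots,x_N^{\pm1}\}$, a multiset with $2N$ elements.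

Let $U$ be split of dimension $2$ with hyperbolic basis $e,e'$, let $V_2$ be split of dimension $4$, and put $V=U\oplus V_2$, $H=\mathrm{SO}(U)\times\mathrm{SO}(V_2)\subset\mathrm{SO}(V)$. The group $\mathrm{SO}(U)$ is $E^\times$, with $t$ acting by $e\mapsto te$, $e'\mapsto t^{-1}e'$. Fix an unramified character $\chi$ with $\chi(\varpi)=\beta$. Let $\mathcal F$ be one of the two $\mathrm{SO}(V)$-orbits of $3$-dimensional isotropic subspaces $D\subset V$. The stabilizer $Q_D$ has unipotent radical with Lie algebra $\cong\Lambda^2D$. So the representation $I$ of $\mathrm{SO}(V)$ induced from $\chi\circ\det$ on $\mathrm{GL}_3$ is the space of smooth sections over $\mathcal F$ of the line bundle on whose fiber at $D$ the group $Q_D$ acts by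
$$\rho_D(h)=\chi(\det(h;D))\,|\det(h;\Lambda^2D)|^{1/2}=\chi(\det(h;D))\,|\det(h;D)|.$$
The unramified constituent of $I$ has $\mathrm{sat}=\{\beta^{\pm1}q^{j}: j=-1,0,1\}$. Restrict $I$ to $H$. Which unramified $\sigma'\otimes\pi'$ of $\mathrm{SO}_2\times \mathrm{SO}_4$ can we see?

For $D\in\mathcal F$ put $C=D\cap U$ and $D_1=D\cap V_2$. A vector of $U$ lies in $D=D^\perp$ iff it is orthogonal to $\mathrm{pr}_U(D)$, so $\mathrm{pr}_U(D)=C^\perp$ (in $U$). Also $\ker(\mathrm{pr}_U|_D)=D_1$. Hence $3=(2-\dim C)+\dim D_1$, that is, $\dim D_1=\dim C+1$. There are two cases.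

*The closed set $\dim C=1$.* Here $D=C\oplus D_1$, with $C$ one of the lines $Ee$, $Ee'$ and $D_1$ an isotropic plane. The stabilizer in $H$ is $\mathrm{SO}(U)\times P_2$, with $P_2$ the stabilizer of $D_1$. With $t_1=\det(h;C)$ and $u=\det(h;D_1)$ we have $\rho_D(h)=\chi(t_1u)|t_1u|$, while $\delta_{P_2}=|\det(\cdot;\Lambda^2D_1)|=|u|$. So
$$\rho_D=\delta_{P_2}^{1/2}\cdot\chi(t_1)|t_1|\cdot\chi(u)|u|^{1/2}.$$
Restricting sections to this closed set gives a quotient of $I|_H$ built from pairs with $\sigma'=\chi|\cdot|$ (up to inversion) and $\pi'$ in the representation induced from $\chi|\cdot|^{1/2}\circ\det$ of $\mathrm{GL}_2$. Therefore $\mathrm{sat}(\sigma')=\{(\beta q^{-1})^{\pm1}\}$ and $\mathrm{sat}(\pi')=\{(\beta q^{-1})^{\pm1},\beta^{\pm1}\}$.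

*The open set $\dim C=0$.* Here $D_1$ is an isotropic line and $D/D_1$ is the graph of an isomorphism $\theta:U\to D_1^\perp/D_1$; since $D$ is isotropic, $\theta$ is an anti-isometry. The stabilizer consists of the $(p_1,p_2)$, with $p_2$ in the stabilizer $P_2$ of $D_1$, such that $\theta$ intertwines $p_1$ with the action of $p_2$ on $D_1^\perp/D_1$. Now $\det(h;D)=u$ with $u=\det(h;D_1)$, because $D/D_1\cong U$ has determinant $1$. So $\rho_D=\chi(u)|u|$, while $\delta_{P_2}=|u|^2$ (the radical is $D_1\otimes(D_1^\perp/D_1)$). Hence $\rho_D=\delta_{P_2}^{1/2}\chi(u)$, and this piece of $I|_H$ is induced from $\chi\otimes\mathcal S(E^\times)$, where $E^\times\times E^\times$ acts on $\mathcal S(E^\times)$ by $f\mapsto f(g_1^{-1}xg_2)$. The functional $f\mapsto\int f(x)\mu(x)\,d^\times x$ shows that the largest quotient on which $\mathrm{SO}(U)$ acts by an unramified $\mu$ is $\mu\otimes\mathrm{Ind}(\chi\otimes\mu^{-1})$. So $\mathrm{sat}(\sigma')=\{\mu(\varpi)^{\pm1}\}$ is arbitrary, and $\mathrm{sat}(\pi')=\{\mu(\varpi)^{\pm1},\beta^{\pm1}\}$.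

The two sets look quite different: on one, $\sigma'$ is free, and on the other it is a single character. Yet both give
$$\mathrm{sat}(\pi')=\mathrm{sat}(\sigma')\uplus\{\beta^{\pm1}\}.\tag{1}$$
In terms of the exponents $x$ in $\beta q^{-x}$: on the open set, $\sigma'$ receives none from $\chi$ and $\pi'$ receives $\{0\}$; on the closed set they receive $\{1\}$ and $\{0,1\}$. The difference is $\{0\}$ both times. Does this persist for larger orthogonal groups, and after an additional unipotent integration? And what does it say about automorphic forms?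

## 2. The global integral and the two theorems

All special orthogonal groups are split.

**Satake multisets.** By the Satake isomorphism, unramified irreducible representations of $\mathrm{SO}_{2N}(E)$ correspond to tuples $(x_1,\dots,x_N)$ up to permutations and an even number of inversions. The multiset $\mathrm{sat}(\rho)$ determines the tuple up to permutations and all inversions, that is, the Satake parameter up to $\mathrm O_{2N}(\mathbb C)$. Thus at most two $\rho$ share a multiset, and they are exchanged by conjugation with an element of determinant $-1$ preserving the lattice. Contragredients invert the parameter, so $\mathrm{sat}(\rho^\vee)=\mathrm{sat}(\rho)$.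

**Definition ($\otimes S_b$).** For a multiset $t$ put $t\otimes S_b=\biguplus_{j=0}^{b-1}q^{(b-1)/2-j}\,t$. For instance $\{\beta^{\pm1}\}\otimes S_3=\{\beta^{\pm1}q^j:j=-1,0,1\}$, as in Section 1. The trivial representation of $\mathrm{SO}_{2N}(E)$ has $\mathrm{sat}=\{q^{\pm j}:0\le j\le N-1\}=(\{1\}\otimes S_{2N-1})\uplus\{1\}$, the element $1$ occurring twice.

**Arthur parameters.** I use Arthur's classification (*The Endoscopic Classification of Representations*, Thms 1.3.2, 1.5.2) in this form. Every irreducible $\pi$ in the discrete spectrum of split $\mathrm{SO}_{2N}(\mathbb A)$ has a unique global parameter $\psi_\pi=\boxplus(\tau_i,b_i)$, a multiplicity-free formal sum with $\tau_i$ self-dual unitary cuspidal, and for almost all $v$ the Satake parameter of $\pi_v$, up to outer conjugation, is $\bigoplus\tau_{i,v}\otimes S_{b_i}$. Example: if $t_v$ is the Satake multiset of $\tau_v$, a summand $(\tau,2)$ contributes $q_v^{1/2}t_v\uplus q_v^{-1/2}t_v$ to $\mathrm{sat}(\pi_v)$.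

**The representation $\tau$.** Let $F$ be a number field with adele ring $\mathbb A$, $\psi$ a nontrivial character of $F\backslash\mathbb A$, $n\ge1$, $k\ge2$ (so $\mathrm{SO}_{2k}$ is not a torus). Let $\tau$ be an irreducible automorphic cuspidal representation of $\mathrm{GL}_{2n}(\mathbb A)$, self-dual with trivial central character. Put $c=2$ if $\tau$ is symplectic ($L^S(\tau,\wedge^2,s)$ has a pole at $s=1$) and $c=1$ if $\tau$ is orthogonal ($L^S(\tau,\mathrm{Sym}^2,s)$ has a pole at $s=1$). Then $(\tau,c)$ is a global Arthur parameter for $\mathrm{SO}_{2nc}$.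

**The residual representation $\Theta_{\tau,2k+c}$.** Let $\Delta(\tau,m)$ be the Speh residual representation of $\mathrm{GL}_{2nm}(\mathbb A)$; its unramified components have Satake multiset $t_v\otimes S_m$. On $\mathrm{SO}_{2n(2k+c)}(\mathbb A)$ consider the Eisenstein series induced from $\Delta(\tau,k+1)|\det|^s$ if $c=2$, and from $\Delta(\tau,k)|\det|^s\otimes\epsilon$ if $c=1$, where $\epsilon$ is an irreducible automorphic cuspidal generic representation of $\mathrm{SO}_{2n}(\mathbb A)$ lifting to $\tau$. It has a pole at $s=\frac{k+1}2$. The space of its leading Laurent coefficients there (residues, if the pole is simple) is $\Theta_{\tau,2k+c}$, a square-integrable representation.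

**The Fourier coefficient.** Let $P$ be the standard parabolic subgroup of $\mathrm{SO}_{2n(2k+c)}$ with Levi part $\mathrm{GL}_{2k}^{\times(n-1)}\times\mathrm{SO}_{2nc+4k}$ and unipotent radical $Z=Z_{n,k,c}$ (trivial if $n=1$). An element $z\in Z$ has blocks $X_i\in M_{2k\times2k}$ ($1\le i\le n-2$) just above the diagonal, linking the $i$-th and $(i+1)$-th $\mathrm{GL}_{2k}$-blocks, and a block $(Y_1,Y_2,Y_3)$ linking the last one to the $\mathrm{SO}_{2nc+4k}$-block, with $Y_1,Y_3\in M_{2k\times(nc+k)}$ and $Y_2\in M_{2k\times2k}$. Put $\psi_Z(z)=\psi(\mathrm{tr}(X_1+\dots+X_{n-2}+Y_2))$. Its stabilizer in the Levi contains $\mathrm{SO}_{2nc+2k}\times\mathrm{SO}_{2k}$: the first factor acts on the orthogonal complement of the $2k$-dimensional nondegenerate subspace indexed by $Y_2$, and $h\in\mathrm{SO}_{2k}$ acts on that subspace and simultaneously, by the appropriate copy of $h$, in each $\mathrm{GL}_{2k}$. For example, when $n=2$ a Levi element $(a,g)$ moves $Y=(Y_1,Y_2,Y_3)$ to $aYg^{-1}$; if $g$ acts on the middle subspace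 by $h$ and $a=h$, then $Y_2\mapsto hY_2h^{-1}$, which keeps $\mathrm{tr}\,Y_2$, while the other factor only mixes $Y_1,Y_3$. Put
$$\mathcal F_{\psi_Z}(\xi)(g,h)=\int_{Z(F)\backslash Z(\mathbb A)}\xi(z(g,h))\,\psi_Z^{-1}(z)\,dz .$$

**The integral.** For cuspidal $\sigma$ on $\mathrm{SO}_{2k}(\mathbb A)$ and $\pi$ on $\mathrm{SO}_{2nc+2k}(\mathbb A)$, let $I^\psi_{n,k,c}(\tau,\sigma;\pi)$ be the family of absolutely convergent integrals
$$\int_{\mathrm{SO}_{2nc+2k}(F)\backslash\mathrm{SO}_{2nc+2k}(\mathbb A)}\int_{\mathrm{SO}_{2k}(F)\backslash\mathrm{SO}_{2k}(\mathbb A)}\overline{\varphi_\pi(g)}\,\mathcal F_{\psi_Z}(\xi)(g,h)\,\varphi_\sigma(h)\,dh\,dg$$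
with $\xi\in\Theta_{\tau,2k+c}$, $\varphi_\pi\in\pi$, $\varphi_\sigma\in\sigma$. It is not identically zero if some choice of vectors gives a nonzero value. The following statement was posed as a conjecture in "On CAP Representations for Even Orthogonal Groups I: A Correspondence of Unramified Representations"; it is true.

**Theorem B.** Let $\tau,\sigma,\pi$ be irreducible automorphic cuspidal representations of $\mathrm{GL}_{2n}(\mathbb A)$, $\mathrm{SO}_{2k}(\mathbb A)$, $\mathrm{SO}_{2nc+2k}(\mathbb A)$, with $\tau$ and $c$ as above. If $I^\psi_{n,k,c}(\tau,\sigma;\pi)$ is not identically zero, then $\pi$ has global Arthur parameter $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$. In particular this sum is then multiplicity free.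

For $n=c=1$ the hypotheses are void, since for $\mathrm{GL}_2$ the representation $\wedge^2$ is the determinant, so a $\tau$ with trivial central character is symplectic.

**Twisted Jacquet module.** Now let $n,k\ge1$, $c\ge0$ be integers, $m=2k+c$, and let $E$ have odd residue characteristic. Let $Z$, $\psi_Z$ (built from a nontrivial character $\psi$ of $E$) and $H=\mathrm{SO}_{2k}\times\mathrm{SO}_{2nc+2k}$ be given by the same formulas inside $G=\mathrm{SO}_{2nm}(E)$. For a smooth representation $\Theta$ of $G$ put $J(\Theta)=\Theta/\langle zv-\psi_Z(z)v\rangle$, an $H$-module. If $n=1$, then $J(\Theta)$ is just $\Theta|_H$, as in Section 1. The functor $J$ is exact: $Z$ is a union of compact open subgroups $Z_0$, a vector dies in $J(\Theta)$ iff $\int_{Z_0}\psi_Z^{-1}(z)\,zv\,dz=0$ for some $Z_0$, and these integrals are (up to scalars) projections.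

**Theorem A.** Let $\beta_1,\dots,\beta_n\in\mathbb C^\times$, $t=\{\beta_i^{\pm1}\}$, and let $\Theta$ be an unramified irreducible representation of $G$ with $\mathrm{sat}(\Theta)=t\otimes S_m$. If $\sigma'\otimes\pi'$ is an unramified irreducible subquotient of the $H$-module $J(\Theta)$, then $\mathrm{sat}(\pi')=\mathrm{sat}(\sigma')\uplus(t\otimes S_c)$.

*A check by hand.* Let $n=1$ and $\beta=q^{(m-1)/2}$. Then $t\otimes S_m=\{q^{\pm j}:0\le j\le m-1\}$, so $\Theta$ may be the trivial representation of $\mathrm{SO}_{2m}$. Then $\sigma',\pi'$ are trivial, $\mathrm{sat}(\sigma')=\{q^{\pm j}:0\le j\le k-1\}$, $\mathrm{sat}(\pi')=\{q^{\pm j}:0\le j\le k+c-1\}$. The difference is $\{q^{\pm j}:k\le j\le k+c-1\}$. This is $t\otimes S_c$, since the exponents of $\beta\otimes S_c$ are $\frac{2k+c-1}2+\{-\frac{c-1}2,\dots,\frac{c-1}2\}=\{k,\dots,k+c-1\}$.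

## 3. Why the open stratum does not suffice

Theorem A is a statement about an induced representation: $\Theta$ is a constituent of the representation induced from characters $\chi_i\circ\det$ of $n$ copies of $\mathrm{GL}_m$, realized on a flag variety, and $J$ of it breaks up along $H$-orbits. The natural plan is to compute on the open orbit, where the answer of Section 1 is transparent, and to show that for the given $\sigma'$ the smaller orbits contribute nothing.

The second half fails. In Section 1 the closed stratum gives an honest quotient of $I|_H$. In general a smaller stratum will force $\mathrm{sat}(\sigma')$ to contain some $\beta_i^{\pm1}q^{\mp(c+1)/2}$ (Section 8), so one can discard it only for $\sigma'$ avoiding these values. Such $\sigma'$ really occur in $J(\Theta)$: in the check above, $\beta q^{-(c+1)/2}=q^{k-1}$ does belong to $\mathrm{sat}(\sigma')$. Globally the values are those found in $t_v\otimes S_{c+2}$, which a summand $(\tau,c+2)$ of $\psi_\sigma$ would produce, and Theorem B puts no condition on $\psi_\sigma$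 that would exclude it.

So we do not discard strata; we prove the relation on each of them. Three things are needed.

1. For $n>1$, a description of the strata that survive $\psi_Z$. A one-parameter group $\lambda$ contracting $Z$ reduces all flags to graded ones, and $\psi_Z$ becomes a nilpotent element $A$ that must lie in the nilradical attached to the flag.
2. The inducing character on each stratum, with its exact exponents. In terms of $\beta_iq^{-x}$, the groups $\mathrm{SO}_{2k}$ and $\mathrm{SO}_{2nc+2k}$ will receive two segments of exponents $x$ **with the same upper end**, whose lower ends differ by exactly $c$ whatever the stratum.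
3. A way to read off Satake parameters although the pieces contain $\mathcal S(G_0)$ for a smaller group $G_0$ and need not have finite length. Here the relation is proved as an identity between Hecke operators.

## 4. A grading of $V$, a nilpotent element, and the induced representation

**The grading.** Write $V=\bigoplus_{j=1}^{2n-1}V^j$, where $V^1,\dots,V^{n-1}$ (dimension $2k$) are the $\mathrm{GL}_{2k}$-blocks, $V^n$ is the space of $\mathrm{SO}_{2nc+4k}$, and $V^{2n-j}$ is dual to $V^j$. Then $V^n=U\oplus V_2$, with $U$ the $2k$-dimensional subspace indexed by $Y_2$ and $V_2=U^\perp$ of dimension $2nc+2k$; both are split. Let $\mathfrak g=\mathfrak{so}(V)$, and let $\mathfrak g_d$ be the set of $X\in\mathfrak g$ with $XV^j\subset V^{j+d}$ for all $j$. Put $\lambda(s)|_{V^j}=s^{n-j}$; this preserves the form and acts on $\mathfrak g_d$ by $s^{-d}$. Then $\mathfrak z=\mathrm{Lie}\,Z=\mathfrak g_{<0}$, $P=MZ$ with $M$ the centralizer of $\lambda$ and $\mathrm{Lie}\,M=\mathfrak g_0$, and $\lambda(s)z\lambda(s)^{-1}\to1$ as $s\to0$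 for $z\in Z$.

**The element $A$.** Define $A\in\mathfrak g_1$ by components $A_j:V^j\to V^{j+1}$. For $j\le n-2$, $A_j$ is the identity in the coordinates of Section 2; $A_{n-1}:V^{n-1}\to U\subset V^n$ is the identity in the coordinates indexing $Y_2$; for $j\ge n$, $A_j=-A_{2n-1-j}^*$. For $n=1$, $A=0$. For $X\in\mathfrak z$ let $X_j:V^{j+1}\to V^j$ be the components of its degree $-1$ part. All degrees in $\mathfrak z$ are negative, so these are also the degree $-1$ blocks of $\exp X$. Since $X_{2n-1-j}=-X_j^*$,
$$\mathrm{tr}(A_{2n-1-j}X_{2n-1-j})=\mathrm{tr}(A_j^*X_j^*)=\mathrm{tr}(A_jX_j).$$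
Pairing $j$ with $2n-1-j$ gives $\frac12\mathrm{tr}(AX)=\sum_{j\le n-1}\mathrm{tr}(A_jX_j)=\mathrm{tr}(X_1+\dots+X_{n-2}+Y_2)$, that is,
$$\psi_Z(\exp X)=\psi\big(\tfrac12\mathrm{tr}(AX)\big).\tag{2}$$
The group $H=\mathrm{SO}(U)\times\mathrm{SO}(V_2)$ is embedded so that it centralizes $A$ and $\lambda$.

The map $A:V^n\to V^{n+1}$ has kernel $(\mathrm{im}\,A_{n-1})^\perp=V_2$ and is an isomorphism on $U$; for $n<j<2n-1$, $A:V^j\to V^{j+1}$ is an isomorphism. So powers of $A$ identify every $V^j$ with $j\ne n$ with $U$, $H$-equivariantly. By skewness of $A$ the pairing of $V^j$ and $V^{2n-j}$ becomes $\pm$ the form of $U$. For $S\subset U$ and $j\neq n$, write $S[j]\subset V^j$ for the corresponding subspace.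

**The induced representation.** Let $\mathcal F$ be one of the two $G$-orbits of flags $L_1\subset\dots\subset L_n$ of isotropic subspaces with $\dim L_i=im$. Put $L_0=0$, $L_{2n-i}=L_i^\perp$. For $x\in\mathcal F$ let $Q_x$ be the stabilizer, $\mathfrak q_x$ its Lie algebra, and $\mathfrak n_x=\{X\in\mathfrak g:XL_i\subset L_{i-1},\ 1\le i\le2n\}$ its nilradical, the orthogonal of $\mathfrak q_x$ for the trace form. Let $\chi_i$ be unramified with $\chi_i(\varpi)=\beta_i$, and let $I$ be the normalized induction of $\bigotimes\chi_i\circ\det$. We realize $I$ by left translation on smooth sections of the equivariant line bundle $\mathcal L$ on $\mathcal F$ where $Q_x$ acts on $\mathcal L_x$ by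
$$\rho_x(g)=\prod_i\chi_i(\det(g;L_i/L_{i-1}))\cdot|\det(g;\mathfrak n_x)|^{1/2}.\tag{3}$$
(If $\varphi(g'g)=\rho(g')\varphi(g)$ for $g'$ in the parabolic, then $g\mapsto\varphi(g^{-1})$ is such a section.)

The character $\chi|\cdot|^s\circ\det$ of $\mathrm{GL}_a$, with $\chi(\varpi)=\beta$, has Satake parameters $\beta q^{-x}$, $x=s-\frac{a-1}2,\dots,s+\frac{a-1}2$ in unit steps. With $s=0$, $a=m$ we see that the spherical constituent of $I$ has $\mathrm{sat}=t\otimes S_m$. The two choices of $\mathcal F$ are exchanged by $\mathrm O(V)$, as are the at most two unramified representations with that multiset. So $\Theta$ in Theorem A is a constituent of $I$ for one of the two choices and, by exactness, $J(\Theta)$ is a subquotient of $J(I)$ for a suitable $\mathcal F$.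

## 5. Localizing $J(I)$ on graded flags

[BZ] is Bernstein–Zelevinsky, Uspekhi 31 (1976).

**Step 1: cut $\mathcal F$ into $P$-orbits.** The purpose is to replace $\mathcal F$ by pieces on which $Z$ acts in a controlled way. $\mathcal F$ is a finite union of locally closed $P$-orbits $O$, so $J(I)$ has a finite filtration with quotients $J(\mathcal S(O,\mathcal L))$, where $\mathcal S$ denotes smooth compactly supported sections.

**Step 2: fiber each $P$-orbit over its $\lambda$-fixed points.** By the Bruhat decomposition $O$ contains a point $x_0$ fixed by a maximal split torus of $M$. This torus contains $\lambda$, which is central in $M$. If $\mu z\in Q_{x_0}$ with $\mu\in M$, $z\in Z$, then $\lambda(s)\mu z\lambda(s)^{-1}=\mu\,\lambda(s)z\lambda(s)^{-1}\in Q_{x_0}$, and $s\to0$ gives $\mu\in Q_{x_0}$. So $P_{x_0}=M_{x_0}Z_{x_0}$ and there is a $P$-equivariant map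
$$p:O=P/P_{x_0}\to P/M_{x_0}Z=M/M_{x_0}=:B .$$
We identify $B$ with $Mx_0$; the fiber over $y\in B$ is $Zy$. Points of $B$ are $\lambda$-fixed because $\lambda$ is central in $M$. Conversely, if $zy$ with $y\in B$, $z\in Z$ is $\lambda$-fixed, then $zy=\lambda(s)zy=\lambda(s)z\lambda(s)^{-1}y\to y$, so $zy=y$. Hence $O^\lambda=B$, and the sets $B$ are exactly the $M$-orbits in $\mathcal F^\lambda$.

**Step 3: turn $J(\mathcal S(O,\mathcal L))$ into a sheaf on $B$.** The purpose is to reduce to one fiber at a time. Put $\mathcal M=\mathcal S(O,\mathcal L)$. The algebra $\mathcal S(B)$ acts on $\mathcal M$ by $(f,s)\mapsto(f\circ p)s$. The module is nondegenerate: a section with compact support is fixed by the indicator of a compact open set containing the image of the support. $Z$ acts $\mathcal S(B)$-linearly, since $p$ is $Z$-invariant. So $J(\mathcal M)$ is a nondegenerate $\mathcal S(B)$-module, that is, the space of compactly supported sections of an $l$-sheaf $\mathcal J$ on $B$ ([BZ, 1.14]), a sheaf of vector spaces with stalks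 $\mathcal J_y=J(\mathcal M)/\mathcal S(B\setminus y)J(\mathcal M)$. Since $H\subset M$ normalizes $Z$ and fixes $\psi_Z$, $\mathcal J$ is $H$-equivariant. By right exactness $\mathcal J_y=J(\mathcal M/\mathcal S(B\setminus y)\mathcal M)$. Moreover $\mathcal S(B\setminus y)\mathcal M=\mathcal S(O\setminus p^{-1}(y),\mathcal L)$: a section supported off $p^{-1}(y)$ is fixed by the indicator of a compact open set that contains the image of its support and avoids $y$. Therefore
$$\mathcal J_y=J(\mathcal S(Zy,\mathcal L)).$$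

**Step 4: compute the stalk.** Unipotent elements of $Q_y$ act trivially on $\mathcal L_y$. So sections over $Zy$ have the form $s(zy)=z\cdot F(z)$ with $F\in\mathcal S(Z/Z_y)\otimes\mathcal L_y$, and $z'\in Z$ acts by $F\mapsto F(z'^{-1}\,\cdot)$. A functional on $J$ is a functional $\Lambda$ with $\Lambda(z's)=\psi_Z(z')\Lambda(s)$. Pull it back along the surjection $\mathcal S(Z)\to\mathcal S(Z/Z_y)$, $f\mapsto\int_{Z_y}f(\cdot\,u)\,du$, after fixing a basis of $\mathcal L_y$. By uniqueness of Haar measure (applied to $f\mapsto\Lambda(\psi_Z^{-1}f)$) the pullback is $a\int_Zf\psi_Z$ for a constant $a$. It is unchanged when $f$ is replaced by $f(\cdot\,u)$, $u\in Z_y$, because $Z_y$ is unimodular, while the integral is multiplied by $\psi_Z(u)^{-1}$. So if $\psi_Z|_{Z_y}\ne1$, then $a=0$ and $\mathcal J_y=0$. If $\psi_Z|_{Z_y}=1$, then $\mathcal J_y$ is one-dimensional, realized by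
$$\Lambda(F)=\int_{Z/Z_y}F(z)\psi_Z(z)\,dz .$$
For $h\in H_y$ we have $(hs)(zy)=h\cdot s(h^{-1}zh\,y)=z\cdot\rho_y(h)F(h^{-1}zh)$. Substituting $z\mapsto hzh^{-1}$, which preserves $\psi_Z$, we see that $h$ acts on $\mathcal J_y$ by
$$\rho_y(h)\,|\det(h;\mathfrak z/\mathfrak z_y)|,\qquad\mathfrak z_y=\mathfrak z\cap\mathfrak q_y.$$
Here $Z_y=\exp\mathfrak z_y$, since the logarithm of a unipotent element preserving the flag preserves the flag.

**Step 5: translate the surviving condition.** By (2), $\psi_Z|_{Z_y}=1$ iff $X\mapsto\psi(\frac12\mathrm{tr}(AX))$ is trivial on the vector space $\mathfrak z_y$, iff $\mathrm{tr}(AX)=0$ for all $X\in\mathfrak z_y$. Since $y$ is $\lambda$-fixed, $\mathfrak q_y$ is graded, and $A\in\mathfrak g_1$ is orthogonal to $\mathfrak g_d$ for $d\ne-1$. So the condition says $A\perp\mathfrak q_y$, i.e. $A\in\mathfrak n_y$. This is a closed condition. Put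
$$Y=\{y=(L_\bullet)\in\mathcal F^\lambda:A\in\mathfrak n_y\},\qquad L_i=\bigoplus_jL_i^j,\quad L_i^j=L_i\cap V^j .$$
Stalks vanish off the closed set $B\cap Y$, so $J(\mathcal M)=\mathcal S(B\cap Y,\mathcal J)$.

## 6. The flags $y$ with $A\in\mathfrak n_y$ and the orbits of $H$

**Lemma 1.** $Y$ is $H$-isomorphic to the set of data $(C_1\subset\dots\subset C_{n-1};\ D_1\subset\dots\subset D_{n-1};\ D)$, where the $C_i\subset U$ and $D_i\subset V_2$ are isotropic, $\dim D_i=\dim C_i+ic$, and $D\supset C_{n-1}\oplus D_{n-1}$ is maximal isotropic in $U\oplus V_2$ (with a restriction on the family of $D$). Explicitly, with $E_i=C_i^\perp\subset U$,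
$$L_i=D_i\oplus E_i[2n-i]\oplus\bigoplus_{j>2n-i}V^j\quad(i<n),\qquad L_n=D\oplus\bigoplus_{j>n}V^j.\tag{4}$$

*Proof.* If $n=1$, then $A=0$, $V=V^1=U\oplus V_2$, and $L_1=D$; there is nothing to prove. Let $n\ge2$ and $A\in\mathfrak n_y$. Then $AL_i\subset L_{i-1}$, so $A^iL_i=0$ for $1\le i\le2n$. For $j\ne n$, $A^r$ is injective on $V^j$ if $r\le2n-1-j$, because the chain $V^1\to\dots\to V^{n-1}\to U\to V^{n+1}\to\dots\to V^{2n-1}$ consists of isomorphisms. On $V^n$, $\ker A^r=V_2$ for $1\le r\le n-1$. Let $1\le i\le n$.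

- $L_i^j=0$ for $j<n$, since $i\le n\le2n-1-j$.
- $L_i^j=0$ for $n<j<2n-i$, since $i\le2n-1-j$.
- $L_i^n\subset V_2$ if $i\le n-1$.
- Let $j\ge2n-i+1$ and $j>n$. Then $2n-i\le j-1=2n-1-(2n-j)$, so $A^{2n-i}$ is injective on $V^{2n-j}$. As it kills $L_{2n-i}$, we get $L_{2n-i}^{2n-j}=0$, and hence $L_i^j=(L_{2n-i}^{2n-j})^\perp=V^j$.

This is the shape (4), with $D_i=L_i^n$, $D=L_n^n$, and $E_i\subset U$ defined by $E_i[2n-i]=L_i^{2n-i}$. Counting dimensions, $\dim D_i+\dim E_i=im-2k(i-1)=2k+ic$ and $\dim D=nm-2k(n-1)=2k+nc$, half of $\dim V^n$. Put $C_i=E_i^\perp$ in $U$; then $\dim C_i=\dim D_i-ic$.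

Next we write out $AL_i\subset L_{i-1}$. By skewness it implies $AL_{2n-i+1}\subset L_{2n-i}$, so $1\le i\le n$ suffices. For $i=1$ it is automatic, since $A$ kills $V_2$ and $V^{2n-1}$. For $2\le i\le n-1$, comparing degree $2n-i+1$, it says $E_i\subset E_{i-1}$, i.e. $C_{i-1}\subset C_i$; other degrees are automatic. For $i=n$ it says $\mathrm{pr}_U(D)\subset E_{n-1}=C_{n-1}^\perp$, i.e. $C_{n-1}\perp D$, i.e. $C_{n-1}\subset D^\perp=D$. In particular the $C_i$ are isotropic. The inclusions $L_{i-1}\subset L_i$ say $D_1\subset\dots\subset D_{n-1}\subset D$, since in the other degrees $L_i$ contains all of $V^j$ wherever $L_{i-1}$ is nonzero. Conversely, all such data give by (4) isotropic flags (everything lies in $L_n$, which is isotropic) with the right dimensions and $A\in\mathfrak n_y$. $\square$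

*Example.* Let $n=2$, $k=1$, $c=0$: $\dim V^1=\dim V^3=2$, $V^2=U\oplus V_2$ with both summands of dimension $2$. Let $e,e'$ and $f,f'$ be hyperbolic bases of $U$ and $V_2$. One point of $Y$ is $C_1=Ee$, $D_1=Ef$, $D=\langle e,f\rangle$: then $E_1=Ee$, $L_1=\langle f,e[3]\rangle$ and $L_2=\langle e,f\rangle\oplus V^3$.

**The invariants of a point.** For $y\in Y$ put $C_n=D\cap U$, $D_n=D\cap V_2$. As in Section 1, $D=D^\perp$ gives $\mathrm{pr}_U(D)=C_n^\perp$ and $\mathrm{pr}_{V_2}(D)=D_n^\perp$; counting, $2k+nc=(2k-\dim C_n)+\dim D_n$, so $\dim D_n=\dim C_n+nc$. The map $D\to C_n^\perp/C_n$ is onto with kernel $C_n\oplus D_n$, and likewise on the other side, so $D/(C_n\oplus D_n)$ is the graph of an isomorphism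
$$\theta:C_n^\perp/C_n\to D_n^\perp/D_n,$$
an anti-isometry because $D$ is isotropic. Put $\alpha_i=\dim C_i$, $\alpha_0=0$, $a_i=\alpha_i-\alpha_{i-1}\ge0$ for $1\le i\le n$ (with $D_0=0$). Then $\dim D_i/D_{i-1}=a_i+c$.

**Finitely many orbits.** $\mathrm O(U)\times\mathrm O(V_2)$ acts transitively on the data with given $(a_1,\dots,a_n)$. By Witt's theorem the flags $C_\bullet$ and $D_\bullet$ can be moved to fixed ones. After that, $D$ is determined by $\theta$, the anti-isometries form one orbit under $\mathrm O(D_n^\perp/D_n)$, and the stabilizer of $D_\bullet$ in $\mathrm O(V_2)$ maps onto that group. Since $H$ has index $4$, it has finitely many orbits on $Y$, and they are locally closed ([BZ, 6.15]). Finitely many locally closed orbits can be removed one at a time so that each is open in what remains: an orbit maximal for the closure order avoids the closures of the others, so it is open. By the exact sequences for open and closed subsets and the description of equivariant sheaves on homogeneous spaces ([BZ, 1.16, 2.23]), we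 obtain the following.

**Proposition 1.** $J(I)$ has a finite $H$-filtration whose quotients are $c\text{-}\mathrm{ind}_{H_y}^H(\eta_y)$ (unnormalized), $y\in Y$, with
$$\eta_y(h)=\prod_i\chi_i(\det(h;L_i/L_{i-1}))\cdot|\det(h;\mathfrak n_y)|^{1/2}\cdot|\det(h;\mathfrak z/\mathfrak z_y)|.\tag{5}$$

**The stabilizer.** Let $P_1\subset\mathrm{SO}(U)$, $P_2\subset\mathrm{SO}(V_2)$ be the parabolic stabilizers of $(C_i)_{i\le n}$, $(D_i)_{i\le n}$. Elements of $P_1$ act on $C_n^\perp/C_n$ with determinant $1$, since $C_n$ and $U/C_n^\perp$ are dual; similarly for $P_2$. Let $G_0=\mathrm{SO}(C_n^\perp/C_n)$, of rank $k_0=k-\alpha_n$. Preserving $D$ means commuting with $\theta$, so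
$$H_y=\{(p_1,p_2)\in P_1\times P_2:\ p_1,p_2\text{ have the same image in }G_0\text{ via }\theta\}.\tag{6}$$

## 7. The inducing character of a stratum

Fix $y\in Y$ and $h\in H_y$. Put $t_i=\det(h;C_i/C_{i-1})$, $u_i=\det(h;D_i/D_{i-1})$, $T_i=t_1\cdots t_i$. For a finite-dimensional $H_y$-module $\mathfrak m$ write $|\mathfrak m|=|\det(h;\mathfrak m)|$. Let $\mathfrak n=\mathfrak n_y$, $\mathfrak q=\mathfrak q_y$, $\mathrm{gr}_i=L_i/L_{i-1}$, $\mathfrak l=\mathfrak q/\mathfrak n\cong\bigoplus_{i=1}^n\mathfrak{gl}(\mathrm{gr}_i)$, all graded.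

**Step 1: the part from the $\chi_i$.** As $U/E_i$ is dual to $C_i$ and $\det(h;U)=1$, we have $\det(h;U/E_i)=T_i^{-1}$, $\det(h;E_i)=T_i$. Since $D/(C_n\oplus D_n)\cong C_n^\perp/C_n$ has determinant $1$, $\det(h;D)=T_nu_1\cdots u_n$. By (4), and $\det(h;V^j)=1$ for $j\ne n$, $\det(h;L_i)=\prod_{j\le i}t_ju_j$ for all $i\le n$. So the first factor in (5) is $\prod_i\chi_i(t_iu_i)$.

**Step 2: remove the negative degrees.** The purpose is to replace $|\mathfrak n|^{1/2}|\mathfrak z/\mathfrak z_y|$ by quantities that can be read off (4).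

- By the trace form $\mathfrak z/\mathfrak z_y=(\mathfrak g/\mathfrak q)_{<0}$ is dual to $\mathfrak n_{>0}$, so $|\mathfrak z/\mathfrak z_y|=|\mathfrak n_{>0}|^{-1}$.
- $|\mathfrak z|=1$. Indeed $\mathfrak g\cong\Lambda^2V$ with $V^a\otimes V^b$ in degree $a+b-2n$. The $H$-isomorphisms $V^j\cong V^{2n-j}$ carry degree $d$ to degree $-d$, so $\mathfrak g_d\cong\mathfrak g_{-d}$, and $\mathfrak g_{-d}\cong\mathfrak g_d^*$ by the trace form. Thus each $\mathfrak g_d$ is self-dual.
- $\mathfrak l_{<0}$ is dual to $\mathfrak l_{>0}$. From the first two items, $|\mathfrak n_{>0}|=|\mathfrak z_y|=|\mathfrak q_{<0}|=|\mathfrak n_{<0}||\mathfrak l_{<0}|=|\mathfrak n_{<0}||\mathfrak l_{>0}|^{-1}$.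

Therefore
$$|\mathfrak n|^{1/2}|\mathfrak z/\mathfrak z_y|=|\mathfrak n_0|^{1/2}|\mathfrak n_{<0}|^{1/2}|\mathfrak n_{>0}|^{-1/2}=|\mathfrak n_0|^{1/2}\,|\mathfrak l_{>0}|^{1/2}.\tag{7}$$

**Step 3: compute $\mathfrak l_{>0}=\bigoplus_i\bigoplus_{j<l}\mathrm{Hom}(\mathrm{gr}_i^j,\mathrm{gr}_i^l)$.** For $i<n$ the graded pieces of $\mathrm{gr}_i$ in degrees $n$, $2n-i$, $2n-i+1$ are:

- $D_i/D_{i-1}$, of dimension $a_i+c$ and determinant $u_i$;
- $E_i$, of dimension $2k-\alpha_i$ and determinant $T_i$;
- $U/E_{i-1}$, of dimension $\alpha_{i-1}$ and determinant $T_{i-1}^{-1}$ (zero if $i=1$).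

Using $\det\mathrm{Hom}(X,X')=\det(X')^{\dim X}\det(X)^{-\dim X'}$, the contribution of $\mathrm{gr}_i$ is
$$T_i^{a_i+c}u_i^{-(2k-\alpha_i)}\cdot T_{i-1}^{-(a_i+c)}u_i^{-\alpha_{i-1}}\cdot T_{i-1}^{-(2k-\alpha_i)}T_i^{-\alpha_{i-1}}=t_i^{\,a_i+c-\alpha_{i-1}}\,u_i^{-(2k-a_i)}\,T_{i-1}^{-(2k-a_i)} .$$
(We used $T_i=T_{i-1}t_i$; the exponent of $T_{i-1}$ is $(a_i+c-\alpha_{i-1})-(a_i+c)-(2k-\alpha_i)=a_i-2k$.) For $i=n$ the pieces are $D/D_{n-1}$ in degree $n$, of dimension $2k+c-\alpha_{n-1}$ and determinant $T_nu_n$, and $U/E_{n-1}$ in degree $n+1$ (zero if $n=1$). The contribution is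
$$T_{n-1}^{-(2k+c-\alpha_{n-1})}(T_nu_n)^{-\alpha_{n-1}}=T_{n-1}^{-(2k+c)}\,t_n^{-\alpha_{n-1}}\,u_n^{-\alpha_{n-1}} .$$

**Step 4: compute $\mathfrak n_0$.** We have $\mathfrak g_0=\bigoplus_{j>n}\mathfrak{gl}(V^j)\oplus\mathfrak{so}(V^n)$. On $V^{2n-i}$ ($1\le i\le n-1$) the flag is $0\subset E_i\subset U$, which contributes $\det\mathrm{Hom}(U/E_i,E_i)=T_i^{\alpha_i}T_i^{2k-\alpha_i}=T_i^{2k}$. On $V^n$ the flag is $D_1\subset\dots\subset D_{n-1}\subset D$.

In general, take an isotropic flag in an even orthogonal space with successive quotients $b_i$ of dimensions $d_i$ and determinants $v_i$, and middle space of dimension $e$ with determinant $1$. The nilradical has the determinant of $\bigoplus_{i<j}(\mathrm{Hom}(b_j,b_i)\oplus b_i\otimes b_j)\oplus\bigoplus_i(\Lambda^2b_i\oplus b_i\otimes\mathrm{mid})$. The pair $i<j$ gives $v_i^{d_j}v_j^{-d_i}\cdot v_i^{d_j}v_j^{d_i}=v_i^{2d_j}$, so the determinant is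
$$\prod_iv_i^{\,2\sum_{j>i}d_j+d_i-1+e}.\tag{8}$$
On $V^n$: $d_i=a_i+c$, $v_i=u_i$ for $i<n$; $d_n=2k+c-\alpha_{n-1}$, $v_n=T_nu_n$; $e=0$. For $i<n$, $\sum_{j>i}d_j=\dim D-\dim D_i=2k+(n-i)c-\alpha_i$. So the exponents are $f_i=4k+2(n-i)c-2\alpha_i+a_i+c-1$ for $i<n$ and $f_n=2k+c-\alpha_{n-1}-1$.

**Step 5: collect exponents in $|\mathfrak n_0||\mathfrak l_{>0}|$.** For $i<n$ the exponent of $u_i$ is
$$f_i-(2k-a_i)=2k+(2n-2i+1)c-1-2\alpha_{i-1},$$
and for $i=n$ it is $f_n-\alpha_{n-1}$, given by the same formula. For $i<n$, $t_i$ occurs in its own factor, in $T_{l-1}$ for $i<l\le n-1$, in $T_{n-1}^{-(2k+c)}$, in $T_l^{2k}$ for $i\le l\le n-1$, and in $T_n^{f_n}$. Its exponent is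
$$\begin{aligned}&(a_i+c-\alpha_{i-1})-\sum_{l=i+1}^{n-1}(2k-a_l)-(2k+c)+2k(n-i)+f_n\\&=a_i+c-\alpha_{i-1}-2k(n-1-i)+\alpha_{n-1}-\alpha_i-2k-c+2k(n-i)+2k+c-\alpha_{n-1}-1\\&=2k+c-1-2\alpha_{i-1}.\end{aligned}$$
For $i=n$ it is $-\alpha_{n-1}+f_n$, the same formula again.

**Step 6: compare with the modulus characters.** By (8) with $e=2k_0=2k-2\alpha_n$,
$$\delta_{P_1}=\prod|t_i|^{2k-1-2\alpha_i+a_i},\qquad\delta_{P_2}=\prod|u_i|^{2k-1-2\alpha_i+a_i+(2n-2i+1)c}.$$
Since $\alpha_i=\alpha_{i-1}+a_i$, subtracting leaves $a_i+c$ for $t_i$ and $a_i$ for $u_i$. With (7) and Step 1,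
$$\eta_y=\delta_{P_1}^{1/2}\delta_{P_2}^{1/2}\prod_{i=1}^n\chi_i(t_i)|t_i|^{\frac{a_i+c}2}\,\chi_i(u_i)|u_i|^{\frac{a_i}2}\qquad\text{on }H_y.\tag{9}$$

*Two checks.* For $n=k=c=1$ this gives $|t|$, $|u|^{1/2}$ if $a_1=1$ and no shift if $a_1=0$, as in Section 1. For the example after Lemma 1, $h=(t,u)$ acts with weights $t,t^{-1}$ on $e[j],e'[j]$ and $u,u^{-1}$ on $f,f'$, and $a_1=1$, $a_2=0$, $c=0$, so (9) predicts $\chi_1(tu)|tu|^{1/2}$. Directly from (5):

- $\mathfrak n_0$ is spanned by $e'[3]\mapsto e[3]$ (weight $t^2$) and by the maps $e\mapsto f$ and $e'\mapsto f$ with their skew partners (weights $u/t$, $tu$); determinant $t^2u^2$.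
- In $\mathfrak n_1$ the components $V^2\to V^3$ are $e\mapsto e[3]$, $e'\mapsto e[3],e'[3]$, $f'\mapsto e[3],e'[3]$, with weights $1,t^2,1,tu,u/t$, and $\mathfrak n_2=\mathfrak g_2\cong\Lambda^2V^3$ has weight $1$; so $|\mathfrak n_{>0}|=|tu|^2$.
- $\mathfrak n_{-1}$ is spanned by $e'[3]\mapsto f$ with its skew partner, of weight $tu$, and $\mathfrak n_{-2}=0$.

So $|\mathfrak n|^{1/2}|\mathfrak z/\mathfrak z_y|=|tu|^{5/2}|tu|^{-2}=|tu|^{1/2}$, as predicted.

**Step 7: induce in stages.** The right side of (9) is defined on $P_1\times P_2$, so $\eta_y$ extends there and $c\text{-}\mathrm{ind}_{H_y}^{P_1\times P_2}\eta_y=\eta_y\otimes\mathcal S((P_1\times P_2)/H_y)$. By (6), $(p_1,p_2)\mapsto\bar p_1\bar p_2^{-1}$ identifies $(P_1\times P_2)/H_y$ with $G_0$, where $\bar p_2$ is transported by $\theta$. The factor $\delta_{P_1}^{1/2}\delta_{P_2}^{1/2}$ is what normalized induction $i$ absorbs, so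
$$c\text{-}\mathrm{ind}_{H_y}^H\eta_y\cong i_{P_1\times P_2}^H\Big(\bigotimes_i\chi_i|\cdot|^{\frac{a_i+c}2}\!\circ\det{}_{\mathrm{GL}_{a_i}}\otimes\bigotimes_i\chi_i|\cdot|^{\frac{a_i}2}\!\circ\det{}_{\mathrm{GL}_{a_i+c}}\otimes\mathcal S(G_0)\Big),\tag{10}$$
where $(g_1,g_2)\in G_0\times G_0$ acts on $\mathcal S(G_0)$ by $f\mapsto f(g_1^{-1}xg_2)$.

## 8. A Hecke identity valid on every stratum: proof of Theorem A

**Lemma 2.** Let $W$ be a split quadratic space of dimension $2N$ over $E$ and $\Lambda\subset W$ a self-dual lattice. (a) Given an isotropic flag $(C_i)$, $\Lambda$ has an $\mathfrak o$-basis $e_1,\dots,e_N,f_1,\dots,f_N$ that is hyperbolic, with each $C_i$ spanned by an initial segment of $e_1,\dots,e_N$. (b) Any two self-dual lattices are conjugate under $\mathrm{SO}(W)$. (c) Let $K$ be the stabilizer of $\Lambda$ in $\mathrm{SO}(W)$ and $R$ that of the flag, with unipotent radical $N_R$. There is a Levi subgroup $L$ of $R$ with $K\cap R=(K\cap L)(K\cap N_R)$; $K\cap L$ is a product of groups $\mathrm{GL}_a(\mathfrak o)$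 and the stabilizer of a self-dual lattice in the middle space; and $\mathrm{SO}(W)=RK$.

*Proof.* (a) Extend the flag to a maximal isotropic $C$, of dimension $N$ as $W$ is split. The modules $C_i\cap\Lambda$ and $C\cap\Lambda$ are direct summands of $\Lambda$, so there is a basis $e_1,\dots,e_N$ of $C\cap\Lambda$ adapted to the flag. As $\Lambda$ is self-dual, $\Lambda\to\mathrm{Hom}(C\cap\Lambda,\mathfrak o)$ is onto; choose $f_i\in\Lambda$ with $\langle e_j,f_i\rangle=\delta_{ij}$ and replace $f_i$ by $f_i-\sum_j\frac12\langle f_i,f_j\rangle e_j$, which is legitimate because $2\in\mathfrak o^\times$. Now $\langle f_i,f_j\rangle=0$. The span is unimodular of rank $2N$, so it is $\Lambda$. (b) Map one hyperbolic basis to another. If the determinant is $-1$ (so $N\ge1$), first swap $e_1$ and $f_1$, which preserves the lattice. (c) Let $L$ be the Levi subgroup attached to a basis as in (a). Elements of $K\cap R$ are block triangular over $\mathfrak o$, and their diagonal part again preserves $\Lambda$. This gives the first two claims.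 For the last, let $g\in\mathrm{SO}(W)$. Mapping a basis adapted to $(C_i)$ to one adapted to $(gC_i)$ gives $\kappa\in\mathrm O(W)$ preserving $\Lambda$ with $\kappa C_i=gC_i$. If the largest $C_i$ has dimension less than $N$ and $\det\kappa=-1$, first swap $e_N,f_N$. If it has dimension $N$, then $g^{-1}\kappa$ preserves a maximal isotropic subspace, on which and on whose dual quotient it has inverse determinants, so $\det\kappa=1$. Hence $g\in KR$ and $\mathrm{SO}(W)=KR=RK$. $\square$

By (b), "unramified" does not depend on the self-dual lattice. Let $K=K_1\times K_2\subset H$ be the stabilizers of self-dual lattices of $U$ and $V_2$, with Hecke algebras $\mathcal H_1,\mathcal H_2$. For split $\mathrm{SO}_{2N}$ with Hecke algebra $\mathcal H\cong\mathbb C[x_l^{\pm1}]^{W}$ put $\mathcal P(X)=\prod_{l=1}^N(X-x_l)(X-x_l^{-1})\in\mathcal H[X]$, with $\mathcal P=1$ if $N=0$. On the spherical vector of an unramified $\rho$ it acts by $\prod_{x\in\mathrm{sat}(\rho)}(X-x)$. Write $\mathcal P_1,\mathcal P_2,\mathcal P_{G_0}$ for $\mathrm{SO}(U),\mathrm{SO}(V_2),G_0$.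

**Step 1: Hecke operators on induced modules, without finite length.** Put $R=P_1\times P_2$, with $L$ and $K_L=K\cap L$ as in Lemma 2(c) (applied to each factor). For any smooth $L$-module $W$, $f\mapsto f(1)$ identifies $(i_R^HW)^K$ with $W^{K_L}$. For $T\in\mathcal H_1\otimes\mathcal H_2$, write $h=n\ell\kappa$, $dh=\delta_R(\ell)^{-1}dn\,d\ell\,d\kappa$, and use $f(n\ell\kappa)=\delta_R(\ell)^{1/2}\,\ell\cdot f(1)$:
$$(Tf)(1)=\int_HT(h)f(h)\,dh=\int_L\Big(\delta_R(\ell)^{-1/2}\int_{N_R}T(n\ell)\,dn\Big)\,\ell\cdot f(1)\,d\ell .$$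
So $T$ acts on $W^{K_L}$ through its constant term, which by transitivity of constant terms corresponds under the Satake isomorphisms to the inclusion of Weyl group invariants. Consequently $\mathcal P_1$ acts as the product of $\mathcal P_{G_0}$ (for the $G_0$-factor of the Levi subgroup of $P_1$) and of the factors $(X-x_l)(X-x_l^{-1})$ with $x_l$ the Satake parameters of the $\mathrm{GL}$-factors; likewise $\mathcal P_2$.

**Step 2: $\mathcal P_{G_0}$ acts the same way from both sides of $\mathcal S(G_0)$.** The $K_L$-invariants in (10) are $\mathcal S(K_0\backslash G_0/K_0')$, with $K_0$ the stabilizer of a self-dual lattice in $C_n^\perp/C_n$ and $K_0'$ that of the one in $D_n^\perp/D_n$ transported by $\theta$; an anti-isometry preserves self-duality. By Lemma 2(b), $K_0'=\gamma^{-1}K_0\gamma$ with $\gamma\in G_0$. For $f$ in this space, $f_1(x)=f(x\gamma)$ is bi-$K_0$-invariant, so the space becomes $\mathcal H_0=\mathcal H(G_0,K_0)$. The left copy acts by $f_1\mapsto T*f_1$. For the right copy, $T'(g)=T(\gamma g\gamma^{-1})$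 acts by $\int T'(g)f(xg)\,dg$, which on $f_1$ becomes $\int T(g)f_1(xg)\,dg=(f_1*\check T)(x)$, $\check T(g)=T(g^{-1})$. The Satake transform of $\check T$ arises from that of $T$ by $x_l\mapsto x_l^{-1}$ (because $\check T$ acts on $(\rho^\vee)^{K_0}$ as $T$ does on $\rho^{K_0}$), so the coefficients of $\mathcal P_{G_0}$ satisfy $\check T=T$. The polynomial is also insensitive to inverting a single $x_l$, so it does not matter how $\theta$ identifies the groups up to outer automorphisms. Since $\mathcal H_0$ is commutative, $T*f_1=f_1*\check T$ for these $T$, as claimed.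

**Step 3: compare segments.** Put $b_i(x)=(X-\beta_iq^{-x})(X-\beta_i^{-1}q^x)$. By the Satake parameters recalled in Section 4, the character $\chi_i|\cdot|^{\frac{a_i+c}2}\circ\det$ of $\mathrm{GL}_{a_i}$ gives $x$ from $\frac{a_i+c}2-\frac{a_i-1}2=\frac{c+1}2$ to $\frac{a_i+c}2+\frac{a_i-1}2=\frac{c-1}2+a_i$. The character $\chi_i|\cdot|^{\frac{a_i}2}\circ\det$ of $\mathrm{GL}_{a_i+c}$ gives $x$ from $\frac{1-c}2$ to the same upper end $\frac{c-1}2+a_i$. On the $K$-invariants of (10),
$$\mathcal P_1=\mathcal P_{G_0}\prod_i\prod_{x=\frac{c+1}2}^{\frac{c-1}2+a_i}b_i(x),\qquad\mathcal P_2=\mathcal P_{G_0}\prod_i\prod_{x=\frac{1-c}2}^{\frac{c-1}2+a_i}b_i(x).$$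
(If $a_i\ge1$ the first product contains $x=\frac{c+1}2$; this is the constraint on $\sigma'$ announced in Section 3.) Hence, on every stratum,
$$\mathcal P_2=\mathcal P_1\cdot\prod_i\ \prod_{x=\frac{1-c}2}^{\frac{c-1}2}b_i(x)\tag{11}$$
as an identity of operators, coefficient by coefficient. The numbers $a_i$ have disappeared.

**Step 4: conclude.** Let $\sigma'\otimes\pi'$ be an unramified irreducible subquotient of $J(\Theta)$, hence of $J(I)$. Write it as $A_1/A_2$ with $A_2\subset A_1\subset J(I)$, and let $(M_j)$ be the filtration of Proposition 1. For the first $j$ with $A_1\cap M_j\not\subset A_2$, irreducibility makes $A_1/A_2$ a quotient of $(A_1\cap M_j)/(A_1\cap M_{j-1})$. So $\sigma'\otimes\pi'$ is a subquotient of some (10). Taking $K$-invariants is exact, so the character of $\mathcal H_1\otimes\mathcal H_2$ on the line $(\sigma'\otimes\pi')^K$ satisfies (11):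
$$\prod_{z\in\mathrm{sat}(\pi')}(X-z)=\prod_{z\in\mathrm{sat}(\sigma')}(X-z)\cdot\prod_{z\in t\otimes S_c}(X-z),$$
that is, $\mathrm{sat}(\pi')=\mathrm{sat}(\sigma')\uplus(t\otimes S_c)$. $\blacksquare$

## 9. From the global integral to $J(\Theta_v)$: proof of Theorem B

Automorphic forms are $K$-finite; with smooth vectors at the archimedean places nothing changes, since only finite places are used. Let $\ell(\xi,\varphi_\sigma,\overline{\varphi_\pi})$ denote the integral.

**Step 1: the multisets $t_v$ have the form required in Theorem A.** For almost all $v$ let $t_v$ be the Satake multiset of $\tau_v$. It is closed under inversion, as $\tau$ is self-dual, and its product is $1$, as the central character is trivial. So $-1$ has even multiplicity, and hence so has $1$, because $|t_v|=2n$ and the other elements pair off with their inverses. Thus $t_v=\{\beta_i^{\pm1}\}_{i=1}^n$.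

**Step 2: equivariance of $\ell$ at a finite place.** Changing variables in $g$ and $h$ shows that $\ell$ is invariant under $H(F_v)$, both factors independently. Since $H$ normalizes $Z$ and fixes $\psi_Z$, moving $z\in Z(F_v)$ past $(g,h)$ gives $\ell(R(z)\xi,\cdot,\cdot)=\psi_Z(z)\ell(\xi,\cdot,\cdot)$.

**Step 3: find an irreducible $\Theta_v$ on which $\ell$ is nonzero.** Put $s_0=\frac{k+1}2$, let $d$ be the maximal order of pole at $s_0$ of the Eisenstein series $E(f_s)$ over flat sections, and send $f$ to $\lim_{s\to s_0}(s-s_0)^dE(f_s)$. This map to $\Theta_{\tau,2k+c}$ is surjective by definition. It is $G(F_v)$-equivariant for finite $v$: $R(g)f_s$ is a finite combination of flat sections with coefficients holomorphic in $s$, it differs from the flat section through $R(g)f_{s_0}$ by a combination whose coefficients vanish at $s_0$, and such a combination contributes $0$ to the limit. The source of the map is $\bigotimes'_vI_v$, with $I_v$ the local induced representation at $s_0$.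

Assume $\ell\not\equiv0$. By multilinearity there are pure tensors $f=\otimes f_v$, $\varphi_\sigma$, $\varphi_\pi$ with $\ell\ne0$ on $(\mathrm{image}(f),\varphi_\sigma,\overline{\varphi_\pi})$. For almost all $v$: $v$ is finite of odd residue characteristic, $\psi_v$ is nontrivial, $\tau_v,\sigma_v,\pi_v$ (and $\epsilon_v$ if $c=1$) are unramified, and $f_v$ is the spherical vector. Fix such $v$ and let $R_v\subset\Theta_{\tau,2k+c}$ be the image of $I_v$ under $f_v'\mapsto\mathrm{image}(f_v'\otimes\bigotimes_{w\ne v}f_w)$. It is a $G(F_v)$-module of finite length, unitarizable by the $L^2$ inner product because $\Theta_{\tau,2k+c}$ is square-integrable, so it is a finite direct sum of irreducibles. Invariants under the stabilizer of a self-dual lattice are exact and one-dimensional on $I_v$, so the spherical vectors of $R_v$ form the line spanned by $\mathrm{image}(f)\ne0$. Hence $\mathrm{image}(f)$ lies in one irreducible summand $\Theta_v$, which is the spherical constituent of $I_v$.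

**Step 4: the Satake multiset of $\Theta_v$.** If $c=2$, the inducing data give $t_vq_v^{-x}$ with $x\in\frac{k+1}2+\{-\frac k2,\dots,\frac k2\}=\{\frac12,\dots,k+\frac12\}$, together with inverses; so $\mathrm{sat}(\Theta_v)=t_v\otimes S_{2k+2}$. If $c=1$, they give $x\in\frac{k+1}2+\{-\frac{k-1}2,\dots,\frac{k-1}2\}=\{1,\dots,k\}$ and inverses, together with $\mathrm{sat}(\epsilon_v)=t_v$; so $\mathrm{sat}(\Theta_v)=t_v\otimes S_{2k+1}$. In both cases $\mathrm{sat}(\Theta_v)=t_v\otimes S_{2k+c}$.

**Step 5: apply Theorem A.** Vary only the components at $v$ of $\varphi_\sigma,\varphi_\pi$ and the vector in $\Theta_v$. By Step 2, $\ell$ gives a nonzero $H(F_v)$-invariant functional on $J(\Theta_v)\otimes\sigma_v\otimes\overline{\pi_v}$, and $\overline{\pi_v}\cong\pi_v^\vee$ by unitarity. Since $J(\Theta_v)$ is smooth, this is a nonzero $H(F_v)$-map $J(\Theta_v)\to\sigma_v^\vee\otimes\pi_v$, whose target is irreducible, hence a quotient of $J(\Theta_v)$. Theorem A and $\mathrm{sat}(\sigma_v^\vee)=\mathrm{sat}(\sigma_v)$ give, for almost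 all $v$,
$$\mathrm{sat}(\pi_v)=\mathrm{sat}(\sigma_v)\uplus(t_v\otimes S_c).\tag{12}$$

**Step 6: from Satake parameters to Arthur parameters.** I use a theorem of Jacquet–Shalika (*On Euler products and the classification of automorphic forms II*, Amer. J. Math. 103 (1981), Thm 4.4): if $\{\rho_i\}$, $\{\rho_j'\}$ are finite multisets of (not necessarily unitary) cuspidal automorphic representations of general linear groups and, for almost all $v$, the unions of the Satake multisets of the $\rho_{i,v}$ and of the $\rho'_{j,v}$ agree, then $\{\rho_i\}=\{\rho_j'\}$.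

Write $\psi_\pi=\boxplus_i(\tau_i,b_i)$ and $\psi_\sigma\boxplus(\tau,c)=\boxplus_j(\tau_j',b_j')$. By (12) and the defining property of $\psi_\pi,\psi_\sigma$, the theorem applies to the multisets of all $\tau_i|\cdot|^{\frac{b_i-1}2-l}$ ($0\le l<b_i$) and of all $\tau_j'|\cdot|^{\frac{b_j'-1}2-l}$ ($0\le l<b_j'$), so these agree. Fix a unitary cuspidal $\tau^0$ and compare the multiplicities of $\tau^0|\cdot|^x$, $x\in\frac12\mathbb Z$; the pair $(\tau^0,x)$ can be recovered from $\tau^0|\cdot|^x$. The Laurent polynomials $\sum_{l=0}^{b-1}X^{(b-1)/2-l}$ in $X^{1/2}$, $b\ge1$, have distinct leading exponents, so they are linearly independent. Hence every $(\tau^0,b)$ has the same multiplicity on both sides, i.e. $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$. Since $\psi_\pi$ is a multiplicity-free parameter for $\mathrm{SO}_{2nc+2k}$, so is the right side. $\blacksquare$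

## 10. General kernels, vanishing, and a local converse

**Theorem C.** Let $n,k\ge1$, $c\ge0$ be integers.

1. (General kernels.) Let $\Theta$ be any irreducible automorphic representation (realized on a space of automorphic forms) of $\mathrm{SO}_{2n(2k+c)}(\mathbb A)$ with $\mathrm{sat}(\Theta_v)=t_v\otimes S_{2k+c}$ for almost all $v$, where $t_v=\{\beta_{i,v}^{\pm1}\}_{i\le n}$. Let $\sigma,\pi$ be irreducible unitary automorphic representations, cuspidal or not. If the integrals (formed with $\Theta$ in place of $\Theta_{\tau,2k+c}$) converge absolutely and are not identically zero, then $\mathrm{sat}(\pi_v)=\mathrm{sat}(\sigma_v)\uplus(t_v\otimes S_c)$ for almost all $v$.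
2. If moreover $\sigma,\pi$ lie in the discrete spectrum and, for almost all $v$, $t_v$ is the Satake multiset of $\tau_{1,v}\boxplus\dots\boxplus\tau_{r,v}$ with $\tau_j$ unitary cuspidal, and if $c\ge1$, then $\psi_\pi=\psi_\sigma\boxplus(\tau_1,c)\boxplus\dots\boxplus(\tau_r,c)$. If $c=0$, then $\psi_\pi=\psi_\sigma$.
3. (Vanishing and rigidity, in the setting of Theorem B.) If $(\tau,c)$ occurs in $\psi_\sigma$, then $I^\psi_{n,k,c}(\tau,\sigma;\pi)\equiv0$ for every cuspidal $\pi$. If $(\tau,c)$ does not occur in $\psi_\pi$, then it vanishes for every cuspidal $\sigma$. For fixed $\tau$, nonvanishing determines $\psi_\pi$ from $\psi_\sigma$, and $\psi_\sigma$ from $\psi_\pi$.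
4. (Local converse.) Let $I^\pm$ be the representations $I$ of Section 4 for the two orbits $\mathcal F^\pm$. An unramified irreducible $\sigma'\otimes\pi'$ is a constituent of $J(I^+)\oplus J(I^-)$ if and only if $\mathrm{sat}(\pi')=\mathrm{sat}(\sigma')\uplus(t\otimes S_c)$.

*Proof.* **Part 1.** Theorem A holds for all $k\ge1$, $c\ge0$. In Section 9, replace Steps 3 and 4 by the factorization $\Theta=\bigotimes'\Theta_v$: choose pure tensors with $\ell\ne0$, and for almost all $v$ vary the components at $v$. Steps 2 and 5 go through; besides the factorization they use only the unitarity of $\pi$.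

**Part 2.** This is Step 6 of Section 9, with $\boxplus_j(\tau_j,c)$ in place of $(\tau,c)$, or with no such term if $c=0$.

**Part 3.** If the integral is not identically zero, then $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$ is multiplicity free and contains $(\tau,c)$. The first two claims are contrapositives, and the last is cancellation in multisets.

**Part 4.** "Only if" is Step 4 of Section 8, which used only that $\sigma'\otimes\pi'$ is a subquotient of $J(I)$. For "if", we exhibit the pairs on the stratum with all $a_i=0$: $C_i=0$, $\dim D_i=ic$, $D\cap U=0$. Such data exist because $U$ and $D_n^\perp/D_n$ are both split of dimension $2k$, hence anti-isometric. They may be taken in $\mathcal F^+$, since an element of $\mathrm O(V_2)$ of determinant $-1$ exchanges $\mathcal F^\pm$. Here $P_1=\mathrm{SO}(U)=G_0$ and (10) is $i_{\mathrm{SO}(U)\times P_2}^H\big(\bigotimes\chi_i\circ\det_{\mathrm{GL}_c}\otimes\mathcal S(\mathrm{SO}(U))\big)$. The map $f\mapsto\int f(x)\sigma'(x)\,dx$ sends $f(g_1^{-1}xg_2)$ to the operator of $f$ multiplied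 by $\sigma'(g_1)$ on the left and $\sigma'(g_2)^{-1}$ on the right, so it makes $\sigma'\otimes\sigma'^\vee$ a quotient of $\mathcal S(\mathrm{SO}(U))$. Hence the piece has the quotient $\sigma'\otimes i_{P_2}(\bigotimes\chi_i\circ\det_{\mathrm{GL}_c}\otimes\sigma'^\vee)$, whose second factor has an unramified constituent $\pi''$ with $\mathrm{sat}(\pi'')=\mathrm{sat}(\sigma')\uplus(t\otimes S_c)$. So $\sigma'\otimes\pi''$ is a constituent of $J(I^+)$.

Now take $w\in\mathrm O(V_2)$ of determinant $-1$ preserving the self-dual lattice of $V_2$, extended by the identity to the rest of $V$. It centralizes $A$ and $\lambda$, so it normalizes $Z$ and fixes $\psi_Z$, and it exchanges $\mathcal F^\pm$. Hence $J(I^-)$ is the $w$-conjugate of $J(I^+)$ and has the constituent $\sigma'\otimes(\pi'')^w$. The unramified $\pi'$ with the given multiset are exactly $\pi''$ and $(\pi'')^w$ (Section 2). $\blacksquare$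

Part 4 is purely local. No global converse is claimed: nothing here asserts that $\psi_\pi=\psi_\sigma\boxplus(\tau,c)$ forces the integral to be nonzero.
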